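\title{Rearranging the masses of a collinear central configuration}

\begin{abstract}
We prove that a collinear central configuration of the Newtonian $n$-body problem with positive masses remains central for at most one other assignment of the same masses to its points, for every $n\ge 3$, and that this bound is attained for every such $n$. For a fixed configuration the equations are linear in the masses. We show that their solution space always has dimension two, so that the mass vectors of given total mass lie on a line; the rearrangements of a mass vector lie on a sphere, and a line meets a sphere at most twice. The dimension count rests on the strict positivity of certain Pfaffians, which we obtain from the maximum principle for the heat equation. The upper bound holds for every force law that is the Laplace transform of a positive measure on $(0,\infty)$, in particular for all power laws $r^{-s}$ with $s>0$.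
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $q_1,\dots,q_n$ be distinct points of the real line carrying positive masses $m_1,\dots,m_n$, and let $c=\sum_i m_iq_i/\sum_i m_i$ be the center of mass. The configuration $q=(q_1,\dots,q_n)$ is \emph{central} for the mass vector $m=(m_1,\dots,m_n)$ if there is a constant $\lambda$ such that
\begin{equation}\label{eq:newton}
\sum_{j\ne k}\frac{m_j\,(q_j-q_k)}{|q_j-q_k|^3}+\lambda\,(q_k-c)=0,\qquad k=1,\dots,n.
\end{equation}
The sum is the Newtonian acceleration of the $k$-th body, so \eqref{eq:newton} says that each acceleration is proportional to the displacement of the body from the center of mass, with one factor $-\lambda$ for all bodies. The constant $\lambda$ is determined by $q$ and $m$, since the numbers $q_k-c$ do not all vanish.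

Now keep the points fixed and redistribute the masses among them. For a permutation $\sigma$ of $\{1,\dots,n\}$ write $m_\sigma=(m_{\sigma(1)},\dots,m_{\sigma(n)})$, and for $q$ central for $m$ put
\[
S_m(q)=\{\,m_\sigma:\ \sigma\text{ a permutation},\ m_\sigma\ne m,\ q\text{ is central for }m_\sigma\,\}.
\]
This is a set of vectors, so an exchange of two equal masses is not counted. The configuration $q$ is called \emph{super central} if $S_m(q)\neq\emptyset$. The cardinality $\#S_m(q)$ measures how far the configuration and the list of mass values fail to determine which mass sits at which point. A priori it could be as large as $n!-1$.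

For two bodies at distance $r$ with total mass $M$, equation \eqref{eq:newton} holds with $\lambda=M/r^3$ whatever the masses are, so $S_m(q)=\{(m_2,m_1)\}$ when $m_1\neq m_2$. It is stated in \cite{Xie} that for three bodies a nonempty $S_m(q)$ is either $\{(m_3,m_1,m_2)\}$ or $\{(m_2,m_3,m_1)\}$, and that $\#S_m(q)\le1$ for four bodies; it is conjectured there that $\#S_m(q)$ is zero or one for all collinear $n$-body problems. We prove this conjecture and show that the value one occurs for every $n\ge3$.

\begin{theorem}\label{thm:main}
Let $n\ge3$, let $m$ be a positive mass vector, and let $q$ be a collinear configuration that is central for $m$. Then $\#S_m(q)\in\{0,1\}$.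
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $n\ge3$ and every $n$-cycle $\sigma$ there are a positive mass vector $m$ and a collinear configuration $q$, central for $m$, with $S_m(q)=\{m_\sigma\}$.
\end{theorem}

A count of unknowns suggests the bound. Fix $q$ and treat $\beta=\lambda c$ as a new unknown. Then \eqref{eq:newton} becomes a system of $n$ homogeneous linear equations in the $n+2$ unknowns $(m,\lambda,\beta)$. If the equations are independent, the solutions form a plane, and those with a prescribed nonzero total mass form at most a line. All rearrangements of $m$ have the same total mass and lie on the sphere $\sum_k m_k^2=\text{const}$, which a line meets at most twice. One of the two points is $m$ itself. The difficulty is to prove that the equations are independent at \emph{every} configuration $q$.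

Neither the positivity of the masses nor the exponent of the Newtonian law matters for this argument, and we work in the following generality. An \emph{admissible force law} is a function
\begin{equation}\label{eq:law}
f(r)=\int_{(0,\infty)}e^{-\kappa r}\,d\mu(\kappa),\qquad r>0,
\end{equation}
where $\mu\neq0$ is a positive measure on $(0,\infty)$ such that $f(r)<\infty$ for all $r>0$. Such an $f$ is positive and strictly decreasing. The power law $r^{-s}$, $s>0$, corresponds to $d\mu=\kappa^{s-1}\,d\kappa/\Gamma(s)$, and the Newtonian law $r^{-2}$ to $d\mu=\kappa\,d\kappa$. For a \emph{real} vector $m$ with $\sum_k m_k\neq0$ the center of mass $c$ is defined as before, and $q$ is central for $m$ under the law $f$, with constants $(\lambda,c)$, if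
\begin{equation}\label{eq:general}
\sum_{j\neq k}m_j\,f(|q_j-q_k|)\operatorname{sgn}(q_j-q_k)+\lambda\,(q_k-c)=0,\qquad k=1,\dots,n.
\end{equation}

\begin{theorem}\label{thm:general}
Let $f$ be an admissible force law, let $n\geq2$, and let $q$ be a collinear configuration of $n$ points.
\begin{enumerate}
\item[(a)] For real numbers $M\neq0$ and $K$ there are at most two real vectors $m$ with $\sum_k m_k=M$ and $\sum_k m_k^2=K$ for which $q$ is central.
\item[(b)] Suppose that $q$ is central for real vectors $m\ne m'$ with $\sum_k m_k=\sum_k m'_k\neq0$, with constants $(\lambda,c)$ and $(\lambda',c')$. Then exactly one of the equalities $\lambda=\lambda'$ and $c=c'$ holds. If $n$ is odd, then $c=c'$ and $\lambda\neq\lambda'$.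
\end{enumerate}
\end{theorem}

Some condition on the force law is needed. For $f(r)=r$ the sum in \eqref{eq:general} equals $M(c-q_k)$ with $M=\sum_j m_j$, so every configuration is central for every mass vector, with $\lambda=M$, and $S_m(q)$ contains all rearrangements of $m$ other than $m$.

Section~\ref{sec:linear} puts the equations in linear form and treats three bodies by hand. Section~\ref{sec:plane} reduces the independence of the equations to the positivity of a Pfaffian (Theorem~\ref{thm:pf}) and derives Theorems~\ref{thm:main} and~\ref{thm:general} from it. Section~\ref{sec:heat} proves the positivity, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.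

\section{The linear system, and three bodies by hand}\label{sec:linear}

Fix an admissible law $f$. Relabeling the points and the masses by one and the same permutation preserves \eqref{eq:general}, the sums $\sum_k m_k$ and $\sum_k m_k^2$, and the number $\#S_m(q)$. We therefore assume from now on that $q_1<\dots<q_n$.

For $x_1<\dots<x_N$ let $A(x)$ be the skew-symmetric $N\times N$ matrix with
\[
A(x)_{ij}=f(x_j-x_i)\qquad(i<j),
\]
and let $\mathbf 1=(1,\dots,1)^T$. With $A=A(q)$, the sum in the $k$-th equation of \eqref{eq:general} is $(Am)_k$. This leads to the linear space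
\[
Y(q)=\{(m,\lambda,\beta)\in\mathbb R^n\times\mathbb R\times\mathbb R:\ Am+\lambda q-\beta\mathbf 1=0\}.
\]
In $Y(q)$ the number $\beta$ is not required to equal $\lambda c$. Skew-symmetry shows that nothing is lost.

\begin{lemma}\label{lem:linear}
Let $n\ge2$ and $q_1<\dots<q_n$.
\begin{enumerate}
\item[(i)] Let $m\in\mathbb R^n$ have $\sum_km_k\ne0$ and center of mass $c$. If $q$ is central for $m$ with constant $\lambda$, then $(m,\lambda,\lambda c)\in Y(q)$. Conversely, if $(m,\lambda,\beta)\in Y(q)$, then $\beta=\lambda c$ and $q$ is central for $m$ with constant $\lambda$.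
\item[(ii)] The projection $(m,\lambda,\beta)\mapsto m$ is injective on $Y(q)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Equation \eqref{eq:general} reads $Am+\lambda q-\lambda c\mathbf 1=0$, which is the first claim. For the converse put $M=\sum_km_k$ and multiply $Am+\lambda q-\beta\mathbf 1=0$ by $m^T$. Since $m^TAm=0$ and $m\cdot q=Mc$, we get $\lambda Mc-\beta M=0$, and $M\neq0$ gives $\beta=\lambda c$.

(ii) If $(0,\lambda,\beta)\in Y(q)$, then $\lambda q=\beta\mathbf 1$. As $q_1\ne q_2$, this forces $\lambda=0$ and then $\beta=0$.
\end{proof}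

By part (i), $q$ is central for a vector $m$ of nonzero total mass exactly when $Am$ lies in the span of $q$ and $\mathbf 1$.

\subsection*{Three bodies}
Let $n=3$ and write $f_{ij}=f(q_j-q_i)$, so that
\[
A=\begin{pmatrix}0&f_{12}&f_{13}\\-f_{12}&0&f_{23}\\-f_{13}&-f_{23}&0\end{pmatrix}.
\]
The span of $q$ and $\mathbf 1$ is the plane orthogonal to
\[
w=(q_3-q_2,\ q_1-q_3,\ q_2-q_1)^T .
\]
Hence $q$ is central for $m$ if and only if $w^TAm=0$, that is, $m\cdot Aw=0$. The vectors of total mass $M\neq0$ for which $q$ is central are thus cut out by the two linear equations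
\begin{equation}\label{eq:three}
m\cdot\mathbf 1=M,\qquad m\cdot Aw=0 .
\end{equation}
We claim that $\mathbf 1$ and $Aw$ are linearly independent. The kernel of $A$ is spanned by $v=(f_{23},-f_{13},f_{12})^T$, and
\begin{equation}\label{eq:pf3}
v\cdot\mathbf 1=f_{12}-f_{13}+f_{23}>0,
\end{equation}
because $f$ is positive and decreasing. Suppose that $Aw=s\mathbf 1$. Multiplying by $v^T$ and using $v^TA=0$ gives $s=0$. Then $w$ is a nonzero multiple of $v$, which contradicts $w\cdot\mathbf 1=0$.

So \eqref{eq:three} defines a line in $\mathbb R^3$, and its direction is $w$, because $w\cdot\mathbf 1=0$ and $w\cdot Aw=0$. The rearrangements of a point $m$ of this line lie on a sphere centered at the origin, so at most one of them other than $m$ lies on the line. This is Theorem~\ref{thm:main} for $n=3$. If $m_\sigma\in S_m(q)$, then $m-m_\sigma$ is a nonzero multiple of $w$. Since $w\cdot q=0$, the two centers of mass agree. Since no coordinate of $w$ vanishes, $\sigma$ has no fixed point and is a $3$-cycle, so that $m_\sigma$ is $(m_2,m_3,m_1)$ or $(m_3,m_1,m_2)$, in accordance with the result quoted from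 \cite{Xie}.

\begin{example}\label{ex:three}
Take $f(r)=r^{-2}$ and $q=(0,4,9)$. Then $f_{12}=\frac1{16}$, $f_{13}=\frac1{81}$, $f_{23}=\frac1{25}$, $w=(5,-9,4)^T$, and
\[
Aw=\Bigl(-\tfrac{9}{16}+\tfrac{4}{81},\ -\tfrac5{16}+\tfrac4{25},\ -\tfrac5{81}+\tfrac9{25}\Bigr)^T=\tfrac{1}{32400}\,(-16625,\,-4941,\,9664)^T .
\]
We look for $m$ with $m\cdot Aw=0$ and $m-(m_2,m_3,m_1)=tw$; then $q$ is central for both vectors, since $w\cdot Aw=0$. The second condition means $m=(m_1,\,m_1-5t,\,m_1+4t)$, and the first becomes $11902\,m_1=63361\,t$. The choice $m_1=63361$, $t=11902$ gives the positive vector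
\[
m=(63361,\ 3851,\ 110969),\qquad S_m(q)=\{(3851,\ 110969,\ 63361)\}.
\]
\end{example}

Everything above rests on the inequality \eqref{eq:pf3}. For $f(r)=r$ its left side vanishes identically, which accounts for the degenerate behavior noted in the introduction. The general case needs an analogue of \eqref{eq:pf3} for every $n$.

\section{Pfaffians and the plane of masses}\label{sec:plane}

The matrix $A(q)$ is skew-symmetric, and the natural measure of its nondegeneracy is its Pfaffian, a signed square root of the determinant. We recall the definition. A \emph{perfect matching} $\pi$ of $\{1,\dots,2p\}$ is a partition into $p$ pairs. Two pairs $\{a,b\}$ and $\{c,d\}$ \emph{cross} if, after naming them suitably, $a<c<b<d$, and $\operatorname{cr}(\pi)$ is the number of crossings. For a skew-symmetric $2p\times2p$ matrix $B$,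
\begin{equation}\label{eq:pfdef}
\operatorname{Pf}B=\sum_{\pi}(-1)^{\operatorname{cr}(\pi)}\prod_{\{i,j\}\in\pi,\ i<j}B_{ij},
\end{equation}
and the Pfaffian of the empty matrix is $1$. For $p=1$ this is $B_{12}$, and for $p=2$ it is $B_{12}B_{34}-B_{13}B_{24}+B_{14}B_{23}$. We use two standard identities:
\begin{equation}\label{eq:pffacts}
(\operatorname{Pf}B)^2=\det B,\qquad \operatorname{Pf}(GBG^T)=\det G\cdot\operatorname{Pf}B
\end{equation}
for every $2p\times 2p$ matrix $G$.

A skew-symmetric matrix of odd size is singular, so for odd $n$ one cannot ask that $A$ be invertible. What was used for three bodies is that no nonzero vector of $\ker A$ is orthogonal to $\mathbf 1$. This condition is captured by the bordered matrix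
\[
\hat A(x)=\begin{pmatrix}A(x)&\mathbf 1\\-\mathbf 1^T&0\end{pmatrix},
\]
which is skew-symmetric of even size when $N$ is odd. For $N=3$ the formula for $p=2$ gives $\operatorname{Pf}\hat A=f_{12}-f_{13}+f_{23}$, the quantity in \eqref{eq:pf3}.

\begin{theorem}\label{thm:pf}
Let $f$ be an admissible force law and let $x_1<\dots<x_N$. If $N$ is even, then $\operatorname{Pf}A(x)>0$. If $N$ is odd, then $\operatorname{Pf}\hat A(x)>0$.
\end{theorem}

We prove Theorem~\ref{thm:pf} in Section~\ref{sec:heat} and first draw its consequences. Only the nonvanishing of the Pfaffians is used below; the sign is what makes the nonvanishing provable.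

\begin{corollary}\label{cor:nondeg}
Let $q_1<\dots<q_n$, $A=A(q)$, and let $w\in\mathbb R^n$ satisfy $\mathbf 1^Tw=0$.
\begin{enumerate}
\item[(i)] If $n$ is odd and $Aw=s\mathbf 1$ for some $s\in\mathbb R$, then $w=0$.
\item[(ii)] For every $n$, if $Aw=0$, then $w=0$.
\end{enumerate}
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:pf} and \eqref{eq:pffacts}, $\hat A$ is invertible for odd $n$ and $A$ is invertible for even $n$. In (i),
\[
\hat A\begin{pmatrix}w\\-s\end{pmatrix}=\begin{pmatrix}Aw-s\mathbf 1\\-\mathbf 1^Tw\end{pmatrix}=0,
\]
so $w=0$. Part (ii) is the case $s=0$ of (i) when $n$ is odd, and follows from the invertibility of $A$ when $n$ is even.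
\end{proof}

\begin{proposition}\label{prop:dim}
For $n\geq2$ and $q_1<\dots<q_n$ the space $Y(q)$ has dimension $2$.
\end{proposition}

\begin{proof}
The space $Y(q)$ is the kernel of the $n\times(n+2)$ matrix $[A,\ q,\ -\mathbf 1]$, so we must show that the rows of this matrix are independent. If $w^T[A,\ q,\ -\mathbf 1]=0$, then $\mathbf 1^Tw=0$ and $Aw=-A^Tw=0$. Corollary~\ref{cor:nondeg}(ii) gives $w=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Let $L$ be the set of $(m,\lambda,\beta)\in Y(q)$ with $\sum_km_k=M$. By Lemma~\ref{lem:linear}(i), every $m$ of total mass $M$ for which $q$ is central is the projection of a point of $L$. If $L$ is empty, there is nothing to prove. Otherwise the linear functional $\sum_km_k$ takes the value $M\ne0$ on the two-dimensional space $Y(q)$, so it is not identically zero there, and its level set $L$ is an affine line. By Lemma~\ref{lem:linear}(ii) the projection of $L$ to $\mathbb R^n$ is an affine line $\{a+td:t\in\mathbb R\}$ with $d\neq0$. The equation $|a+td|^2=K$ is quadratic in $t$ with leading coefficient $|d|^2>0$, so it has at most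 two solutions.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $f(r)=r^{-2}$, $M=\sum_km_k$ and $K=\sum_km_k^2$. Since the masses are positive, $M\neq0$; positivity is not used in any other way. The vector $m$ and all elements of $S_m(q)$ have sum $M$ and sum of squares $K$, the configuration $q$ is central for each of them, and $m\notin S_m(q)$. Theorem~\ref{thm:general}(a) gives $1+\#S_m(q)\le2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
Put $M=\sum_km_k$, $d=m'-m\neq0$, $\Delta\lambda=\lambda'-\lambda$ and $\Delta\beta=\lambda'c'-\lambda c$. Subtracting the elements $(m,\lambda,\lambda c)$ and $(m',\lambda',\lambda'c')$ of $Y(q)$ gives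
\begin{equation}\label{eq:diff}
Ad+\Delta\lambda\,q-\Delta\beta\,\mathbf 1=0,\qquad \mathbf 1^Td=0 .
\end{equation}
Multiply the first equation by $d^T$. Since $d^TAd=0$, $d^T\mathbf 1=0$ and $d\cdot q=M(c'-c)$, we obtain $\Delta\lambda\,M(c'-c)=0$. As $M\neq0$, at least one of the equalities $\lambda=\lambda'$ and $c=c'$ holds. If both held, then $\Delta\lambda=\Delta\beta=0$ and $Ad=0$, so $d=0$ by Corollary~\ref{cor:nondeg}(ii), which is false.

Let $n$ be odd. If $\Delta\lambda=0$, then $Ad=\Delta\beta\,\mathbf 1$, and Corollary~\ref{cor:nondeg}(i) gives $d=0$, again false. So $\lambda\neq\lambda'$, and therefore $c=c'$.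
\end{proof}

\begin{remark}\label{rem:even}
For even $n$ the other alternative occurs. Let $y=A^{-1}\mathbf 1$. Then $(y,0,1)\in Y(q)$, and $\mathbf 1^Ty=\mathbf 1^TA^{-1}\mathbf 1=0$ because $A^{-1}$ is skew-symmetric. In the situation of Theorem~\ref{thm:general}(b) the functional $\sum_km_k$ is nonzero on $Y(q)$, so its kernel is the line spanned by $(y,0,1)$. By \eqref{eq:diff} this kernel contains $(d,\Delta\lambda,\Delta\beta)$. Hence $\lambda=\lambda'$ and $c\neq c'$.
\end{remark}

\section{Positivity of the Pfaffians}\label{sec:heat}

For small $N$ Theorem~\ref{thm:pf} follows from monotonicity. With $f_{ij}=f(x_j-x_i)$, the Pfaffians for $N=1,2,3,4$ are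
\[
1,\qquad f_{12},\qquad f_{12}-f_{13}+f_{23},\qquad f_{12}f_{34}-f_{13}f_{24}+f_{14}f_{23},
\]
and the last is positive because $f_{12}>f_{13}$ and $f_{34}>f_{24}$. For general $N$ we do not compare terms. We regard the Pfaffian as a function on the cone
\[
\Omega_N=\{x\in\mathbb R^N:\ x_1<\dots<x_N\},
\]
compute it on the boundary, where two neighboring points collide, and carry the sign into the interior by a maximum principle.

\subsection*{Collisions}
The boundary computation rests on an algebraic fact.

\begin{lemma}\label{lem:collision}
Let $B$ be a skew-symmetric matrix of even size whose rows $i$ and $i+1$ agree outside the columns $i$ and $i+1$. Let $B'$ be obtained from $B$ by deleting the rows and columns $i$ and $i+1$. Then $\operatorname{Pf}B=B_{i,i+1}\operatorname{Pf}B'$.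
\end{lemma}

\begin{proof}
Subtract row $i+1$ from row $i$, and then column $i+1$ from column $i$. The result is $C=GBG^T$ with $G$ an elementary matrix of determinant $1$, so $\operatorname{Pf}C=\operatorname{Pf}B$ by \eqref{eq:pffacts}. The matrix $C$ is skew-symmetric and agrees with $B$ outside row $i$ and column $i$. In row $i$ we have $C_{ik}=B_{ik}-B_{i+1,k}=0$ for $k\notin\{i,i+1\}$, $C_{ii}=0$, and $C_{i,i+1}=B_{i,i+1}-B_{i+1,i+1}=B_{i,i+1}$. So only matchings containing the pair $\{i,i+1\}$ contribute to \eqref{eq:pfdef}. No index lies between $i$ and $i+1$, so this pair crosses no other pair, and removing it does not change the number of crossings. The sum therefore equals $B_{i,i+1}\operatorname{Pf}B'$.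
\end{proof}

\subsection*{Why a heat equation}
Suppose first that $f(r)=e^{-\kappa r}$ is a single exponential, and let $W$ be the Pfaffian of Theorem~\ref{thm:pf}. Each term of $W$ is a product of $p=\lfloor N/2\rfloor$ factors $f(x_j-x_i)$ in disjoint pairs of variables, and $(\partial_{x_i}^2+\partial_{x_j}^2)f(x_j-x_i)=2\kappa^2f(x_j-x_i)$. Hence $\Delta W=2p\kappa^2W$. For $N\ge2$ such a function has no negative interior minimum, since there $\Delta W\geq0>2p\kappa^2W$. On the boundary Lemma~\ref{lem:collision} reduces $W$ to $f(0)$ times the Pfaffian for $N-2$ points, and an induction on $N$ is in sight.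

For a general admissible law two things go wrong. The Pfaffian is a polynomial of degree $p$ in the values of $f$, so inserting \eqref{eq:law} produces products of exponentials with different rates $\kappa_1,\dots,\kappa_p$, whose eigenvalue $2(\kappa_1^2+\dots+\kappa_p^2)$ is not constant; no equation $\Delta W=cW$ is available. And $f$ may blow up at $0$, as it does in the Newtonian case, so there are no boundary values. One device removes both obstacles: we weight $e^{-\kappa r}$ by $e^{-2\kappa^2h}$, where $h\ge0$ is a new variable. A derivative in $h$ then cancels the eigenvalue for all rates at once, and the weight makes the integral converge at $r=0$.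

\subsection*{The deformed law}
Put
\[
u(r,h)=\int_{(0,\infty)}e^{-\kappa r-2\kappa^2h}\,d\mu(\kappa).
\]

\begin{lemma}\label{lem:u}
The function $u$ is finite and smooth on $\{r>0,\ h\ge0\}$ and on $\{r\in\mathbb R,\ h>0\}$, and there
\begin{enumerate}
\item[(i)] $u(r,0)=f(r)$ for $r>0$;
\item[(ii)] $\partial_hu+2\,\partial_r^2u=0$;
\item[(iii)] $0<u(r,h)\le u(0,h)$ for $r\geq0$ and $h>0$; the function $h\mapsto u(0,h)$ is nonincreasing and tends to $0$ as $h\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
Every partial derivative of the integrand is a constant multiple of $\kappa^je^{-\kappa r-2\kappa^2h}$ for some $j\geq0$. On $\{r\ge r_0,\ h\geq0\}$ with $r_0>0$ this is at most $\kappa^je^{-\kappa r_0}\le Ce^{-\kappa r_0/2}$, which is $\mu$-integrable since $f(r_0/2)<\infty$. On $\{r\geq-R,\ h\ge h_0\}$ with $h_0>0$ it is at most $\kappa^je^{\kappa R-2\kappa^2h_0}\leq Ce^{-\kappa}$, because $\kappa^je^{\kappa(R+1)-2\kappa^2h_0}$ is bounded on $(0,\infty)$, and $e^{-\kappa}$ is $\mu$-integrable since $f(1)<\infty$. So we may differentiate under the integral to all orders, and all derivatives are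 continuous (one-sided in $h$ at $h=0$). Part (i) is the definition of $f$, and (ii) holds for the integrand, since $-2\kappa^2+2\kappa^2=0$. In (iii), the inequalities and the monotonicity hold because $\mu$ is positive and nonzero. Finally $e^{-2\kappa^2h}\to0$ as $h\to\infty$ for each $\kappa>0$, and $e^{-2\kappa^2h}\leq e^{-2\kappa^2}$ for $h\geq1$, so $u(0,h)\to0$ by dominated convergence.
\end{proof}

The hypotheses on $\mu$ enter the proof of Theorem~\ref{thm:pf} only through this lemma: positivity of $\mu$ gives the inequalities in (iii), the absence of mass at $\kappa=0$ gives the decay, and the finiteness of $f$ gives smoothness up to $h=0$.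

\subsection*{The deformed Pfaffian}
For $x\in\overline{\Omega_N}$ let $B(x,h)$ be the skew-symmetric $N\times N$ matrix with entries $u(x_j-x_i,h)$ for $i<j$, bordered by $\mathbf 1$ in the manner of $\hat A$ when $N$ is odd. Let
\[
W_N(x,h)=\operatorname{Pf}B(x,h),
\]
so that $W_0=W_1=1$. By Lemma~\ref{lem:u}, $W_N$ is smooth on $\Omega_N\times[0,\infty)$ and on $\overline{\Omega_N}\times(0,\infty)$, and $W_N(x,0)$ is the Pfaffian in Theorem~\ref{thm:pf}.

\begin{lemma}\label{lem:W}
Let $N\geq2$ and $p=\lfloor N/2\rfloor$.
\begin{enumerate}
\item[(i)] $\partial_hW_N+\Delta_xW_N=0$ on $\Omega_N\times[0,\infty)$.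
\item[(ii)] If $x\in\overline{\Omega_N}$ has $x_i=x_{i+1}$ and $h>0$, then $W_N(x,h)=u(0,h)\,W_{N-2}(x',h)$, where $x'\in\overline{\Omega_{N-2}}$ is $x$ with the coordinates $x_i,x_{i+1}$ removed.
\item[(iii)] There is a constant $C_N$ with $|W_N(x,h)|\le C_N\,u(0,h)^p$ on $\overline{\Omega_N}\times(0,\infty)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each term of \eqref{eq:pfdef} is, up to sign, a product $g_1\cdots g_p$ with $g_l=u(x_{j_l}-x_{i_l},h)$, where $i_l<j_l$ and the pairs $\{i_l,j_l\}$ are disjoint. For odd $N$ the index matched with the border contributes the factor $1$, and its variable does not appear in the term.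

(i) A variable $x_k$ occurs in at most one factor, so $\partial_{x_k}^2$ acts on that factor alone and no mixed terms arise. Together with the product rule for $\partial_h$ this gives
\[
(\partial_h+\Delta_x)(g_1\cdots g_p)=\sum_{l=1}^p\Bigl(\prod_{l'\neq l}g_{l'}\Bigr)\bigl(\partial_h+\partial_{x_{i_l}}^2+\partial_{x_{j_l}}^2\bigr)g_l ,
\]
and the last factor equals $(\partial_hu+2\partial_r^2u)(x_{j_l}-x_{i_l},h)=0$ by Lemma~\ref{lem:u}(ii).

(ii) Compare rows $i$ and $i+1$ of $B$. In a column $k<i$ both entries are $-u(x_i-x_k,h)$; in a column $k$ with $i+1<k\leq N$ both are $u(x_k-x_i,h)$; in the border column both are $1$. Lemma~\ref{lem:collision} applies with $B_{i,i+1}=u(0,h)$, and the reduced matrix is $B(x',h)$, with its border when $N$ is odd.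

(iii) By Lemma~\ref{lem:u}(iii) each term has absolute value at most $u(0,h)^p$; let $C_N$ be the number of terms.
\end{proof}

In the reversed time $t=-h$, the function $W_N$ solves the ordinary heat equation, starts from zero at $t=-\infty$ by (iii), and has boundary values that are nonnegative by (ii) and induction. The value we want is the one at the final time $t=0$. We use the strong maximum principle in the following form \cite[\S2.3.3, Theorem~4]{Evans}. Let $U\subset\mathbb R^N$ be bounded, open and connected, and let $T>0$. Let $v$ be continuous on $\overline U\times[0,T]$, have continuous derivatives of order two in $x$ and one in $t$ on $U\times(0,T]$, and solve $\partial_tv=\Delta v$ there. If $v$ attains its maximum over $\overline U\times[0,T]$ at a point $(x_0,t_0)\in U\times(0,T]$, then $v$ is constant on $\overline U\times[0,t_0]$. The case $t_0=T$ is allowed, and it is the one we need.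

\begin{proposition}\label{prop:W}
For every $N\geq0$ we have $W_N\geq0$ on $\overline{\Omega_N}\times(0,\infty)$ and $W_N>0$ on $\Omega_N\times[0,\infty)$.
\end{proposition}

\begin{proof}
We use induction on $N$ in steps of two, starting from $W_0=W_1=1$. Let $N\ge2$ and assume the statement for $N-2$. A point of $\partial\Omega_N$ has $x_i=x_{i+1}$ for some $i$, so Lemma~\ref{lem:W}(ii) gives $W_N\geq0$ on $\partial\Omega_N\times(0,\infty)$.

\emph{Nonnegativity.} The domain is unbounded in $x$ and has no initial time, so we cut it off at a large value of $h$ and add a barrier that grows in $x$. Fix $h_0>0$ and $\varepsilon>0$. By Lemmas~\ref{lem:W}(iii) and~\ref{lem:u}(iii), and since $p\ge1$, there is $T>h_0$ with $W_N(x,T)\geq-\varepsilon$ for all $x\in\overline{\Omega_N}$, and $|W_N|\le C_Nu(0,h_0)^p$ on $D=\overline{\Omega_N}\times[h_0,T]$. Let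
\[
\psi(x,h)=|x|^2+(2N+1)(T-h),
\]
which is nonnegative on $D$ and satisfies $(\partial_h+\Delta_x)\psi=-(2N+1)+2N=-1$. For $\delta>0$ put $Z=W_N+\varepsilon+\delta\psi$. Then $Z$ is continuous on $D$, and $Z>0$ wherever $\delta|x|^2\ge C_Nu(0,h_0)^p$. Suppose that $Z$ takes a negative value. Then it attains a negative minimum over $D$ at some point $(x^*,h^*)$. We have $h^*\neq T$, because $Z\geq W_N+\varepsilon\geq0$ at $h=T$, and $x^*\notin\partial\Omega_N$, because $Z\geq\varepsilon$ there. So $x^*\in\Omega_N$ and $h_0\le h^*<T$. Since $x^*$ is an interior minimum of $Z(\cdot,h^*)$, we have $\Delta_xZ\geq0$ at $(x^*,h^*)$. Since $Z(x^*,h)\geq Z(x^*,h^*)$ for $h^*<h\leq T$, we have $\partial_hZ\geq0$ at $(x^*,h^*)$. This contradicts $(\partial_h+\Delta_x)Z=-\delta<0$. Hence $Z\geq0$ on $D$. Letting $\delta\to0$ gives $W_N(x,h_0)\geq-\varepsilon$, and letting $\varepsilon\to0$ gives $W_N(x,h_0)\geq0$ for all $x\in\overline{\Omega_N}$. As $h_0>0$ was arbitrary, $W_N\geq0$ on $\overline{\Omega_N}\times(0,\infty)$, and by continuity also on $\Omega_N\times\{0\}$.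

\emph{Strict positivity.} Suppose that $W_N(x_0,h_1)=0$ with $x_0\in\Omega_N$ and $h_1\geq0$, and put $h_2=h_1+1$. Let $x\in\Omega_N$ be arbitrary. Since $\Omega_N$ is open and convex, a sufficiently thin neighborhood $U$ of the segment from $x_0$ to $x$ is bounded, open and connected with $\overline U\subset\Omega_N$. The function $v(y,t)=-W_N(y,h_2-t)$ is smooth on $\overline U\times[0,1]$, solves $\partial_tv=\Delta v$ by Lemma~\ref{lem:W}(i), and attains its maximum $0$ at $(x_0,1)$. By the strong maximum principle $v$ vanishes on $\overline U\times[0,1]$; in particular $W_N(x,h_2)=0$. Thus $W_N(\cdot,h_2)$ vanishes on $\Omega_N$ and, since $h_2>0$, by continuity on $\overline{\Omega_N}$. But at a point $x$ with $x_1=x_2<x_3<\dots<x_N$, Lemma~\ref{lem:W}(ii) and the induction hypothesis give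
\[
W_N(x,h_2)=u(0,h_2)\,W_{N-2}\bigl((x_3,\dots,x_N),h_2\bigr)>0 .
\]
This contradiction completes the induction.
\end{proof}

Theorem~\ref{thm:pf} is the case $h=0$ of Proposition~\ref{prop:W}.

\section{Super central configurations near equal masses}\label{sec:sharp}

Let $f(r)=r^{-2}$ and $n\ge3$. To prove Theorem~\ref{thm:sharp} we need two points of the line of masses that are rearrangements of each other. We find them near $m=\mathbf 1$. There the direction $d$ of the line satisfies $d\cdot\mathbf 1=0$, so the line is tangent to the sphere and the two intersection points coincide. We separate them by a perturbation: we seek $m=\mathbf 1+\varepsilon a$ such that $m-m_\sigma$ points along the line that belongs to the central configuration of $m$. After division by $\varepsilon$ this becomes an equation that remains nondegenerate at $\varepsilon=0$. We need a central configuration $q(m)$ depending smoothly on $m$, and a direction $d(q)$ depending smoothly on $q$.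

\begin{lemma}\label{lem:qm}
There are a neighborhood of $\mathbf 1$ in $\mathbb R^n$ and a smooth map $m\mapsto q(m)\in\Omega_n$ on it such that $(m,1,0)\in Y(q(m))$. The point $q^0=q(\mathbf 1)$ is symmetric: $q^0_{n+1-k}=-q^0_k$ for all $k$.
\end{lemma}

\begin{proof}
On the convex cone $\Omega_n$ consider
\[
\Phi(q)=\sum_{i<j}\frac1{q_j-q_i}+\frac12\sum_kq_k^2 .
\]
Each term $(q_j-q_i)^{-1}$ is a convex function of a linear form, and the last sum has Hessian $I$, so the Hessian of $\Phi$ is positive definite. Moreover $\Phi\to+\infty$ at $\partial\Omega_n$ and at infinity, so $\Phi$ has a minimizer $q^0\in\Omega_n$, unique by strict convexity. The map $(q_k)\mapsto(-q_{n+1-k})$ preserves $\Omega_n$ and $\Phi$, hence fixes $q^0$.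

Put $F(q,m)=A(q)m+q$, so that $F(q,m)=0$ means $(m,1,0)\in Y(q)$. We have
\[
\partial_{q_k}\Phi=\sum_{j>k}\frac{1}{(q_j-q_k)^2}-\sum_{j<k}\frac1{(q_k-q_j)^2}+q_k=F_k(q,\mathbf 1).
\]
Thus $F(q^0,\mathbf 1)=0$, and $\partial F/\partial q$ at $(q^0,\mathbf 1)$ is the Hessian of $\Phi$, which is invertible. The implicit function theorem gives a smooth map $m\mapsto q(m)$ near $\mathbf 1$, with values in the open set $\Omega_n$, such that $q(\mathbf 1)=q^0$ and $F(q(m),m)=0$.
\end{proof}

\begin{lemma}\label{lem:dq}
There is a smooth map $\eta$ from a neighborhood of $q^0$ to $\mathbb R^{n+2}$ such that $\eta(q)\in Y(q)$ and the vector $d(q)$ of the first $n$ coordinates of $\eta(q)$ satisfies $d(q)\neq0$ and $\sum_kd_k(q)=0$.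
\end{lemma}

\begin{proof}
Let $G(q)$ be the $(n+1)\times(n+2)$ matrix formed by the rows of $[A(q),\ q,\ -\mathbf 1]$ and the row $(\mathbf 1^T,0,0)$. Its kernel consists of the elements of $Y(q)$ of total mass zero. Let $\eta_i(q)$ be $(-1)^i$ times the determinant of $G(q)$ with column $i$ deleted; it is smooth in $q$. The product of any row of $G(q)$ with $\eta(q)$ is, up to sign, the Laplace expansion of the determinant of a square matrix with a repeated row, so $G(q)\eta(q)=0$. Hence $\eta(q)\in Y(q)$ and $\sum_kd_k(q)=0$. At $q^0$ the space $Y(q^0)$ has dimension $2$ by Proposition~\ref{prop:dim} and contains $(\mathbf 1,1,0)$, of total mass $n\neq0$. So the kernel of $G(q^0)$ has dimension $1$, the rank is $n+1$, and some maximal minor is nonzero: $\eta(q^0)\neq0$. By continuity $\eta(q)\neq0$ near $q^0$, and then $d(q)\neq0$ by Lemma~\ref{lem:linear}(ii).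
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $P$ be the linear map $a\mapsto a_\sigma$, that is, $(Pa)_k=a_{\sigma(k)}$, and let $E=\{a\in\mathbb R^n:\sum_ka_k=0\}$. The map $I-P$ sends $E$ to $E$. If $Pa=a$, then $a$ is constant on the cycles of $\sigma$; since $\sigma$ is an $n$-cycle, $a$ is constant, and $a=0$ if $a\in E$. So $I-P\colon E\to E$ is invertible. This is the only use of the hypothesis on $\sigma$.

Let $a_0=(I-P)^{-1}d(q^0)\in E$. For $(a,\varepsilon)\in E\times\mathbb R$ near $(a_0,0)$ the vector $\mathbf 1+\varepsilon a$ is close to $\mathbf 1$, so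
\[
\Psi(a,\varepsilon)=(I-P)a-d\bigl(q(\mathbf 1+\varepsilon a)\bigr)\in E
\]
is defined and smooth. Since $\Psi(a,0)=(I-P)a-d(q^0)$, we have $\Psi(a_0,0)=0$, and $\partial_a\Psi(a_0,0)=I-P$ is invertible on $E$. The implicit function theorem gives a smooth function $a(\varepsilon)$ near $\varepsilon=0$ with $a(0)=a_0$ and $\Psi(a(\varepsilon),\varepsilon)=0$.

Fix $\varepsilon\neq0$ so small that $m=\mathbf 1+\varepsilon a$, with $a=a(\varepsilon)$, is positive, and put $q=q(m)$. Then $(m,1,0)\in Y(q)$, so $q$ is central for $m$ by Lemma~\ref{lem:linear}(i). The vector $(m,1,0)-\varepsilon\eta(q)$ also lies in $Y(q)$, and its mass part is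
\[
m-\varepsilon d(q)=\mathbf 1+\varepsilon a-\varepsilon(I-P)a=\mathbf 1+\varepsilon Pa=m_\sigma .
\]
By Lemma~\ref{lem:linear}(i) again, $q$ is central for $m_\sigma$. Finally $m-m_\sigma=\varepsilon d(q)\neq0$. Therefore $m_\sigma\in S_m(q)$, and Theorem~\ref{thm:main} gives $S_m(q)=\{m_\sigma\}$.
\end{proof}

The hypothesis on $\sigma$ cannot simply be dropped: for $n=3$ we saw in Section~\ref{sec:linear} that no transposition produces an element of $S_m(q)$. The following two examples show the construction in its smallest case and a second source of super central configurations.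

\begin{example}
Let $n=3$ and $m_\sigma=(m_2,m_3,m_1)$. By symmetry $q^0=(-\alpha,0,\alpha)$ with $\alpha>0$, and by Section~\ref{sec:linear} the vector $d(q^0)$ is a multiple of $w=\alpha(1,-2,1)^T$. Multiplying $\eta$ by a constant, we may take $d(q^0)=(1,-2,1)^T$. The equations $a_1-a_2=1$, $a_2-a_3=-2$, $a_3-a_1=1$, $a_1+a_2+a_3=0$ give $a_0=(0,-1,1)^T$. So $m=(1,\,1-\varepsilon,\,1+\varepsilon)+O(\varepsilon^2)$. For small $\varepsilon>0$ the masses are ordered as in Example~\ref{ex:three}.
\end{example}

\begin{example}
Let $n$ be even, $A=A(q^0)$, $y=A^{-1}\mathbf 1\neq0$, and let $J$ reverse the order of the coordinates. The symmetry of $q^0$ gives $A_{n+1-k,\,n+1-j}=-A_{kj}$, that is, $AJ=-JA$. Hence $A(Jy)=-J\mathbf 1=-\mathbf 1$ and $Jy=-y$. Since $(\mathbf 1,1,0)$ and $(y,0,1)$ lie in $Y(q^0)$, the configuration $q^0$ is central for both $m=\mathbf 1+\varepsilon y$ and $Jm=\mathbf 1-\varepsilon y$, which are positive and distinct for small $\varepsilon\neq0$. By Theorem~\ref{thm:main}, $S_m(q^0)=\{Jm\}$ for even $n\ge4$. Here $\lambda=\lambda'=1$ and $c'=-c=-\varepsilon$, as Remark~\ref{rem:even}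 requires.
\end{example}

\begin{thebibliography}{9}

\bibitem{Evans}
Evans, \emph{Partial Differential Equations}.

\bibitem{Xie}
``Zhifu Xie Editors,''
\texttt{http://dspace.kottakkalfarookcollege.edu.in:8001/\allowbreak jspui/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 3935/\allowbreak 1/\allowbreak \_BridgingMathematicsStatisticsE.pdf},
doi:10.1007/978-1-4614-4559-3.

\end{thebibliography}
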